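# Trace Classes of Total Dominating Sets and the Two-Thirds Bound

## 1. Total dominating sets, traces, and the number $k(D)$

All graphs are finite and simple. $N(v)$ is the open neighborhood of $v$, and $N[v]=N(v)\cup\{v\}$ is the closed one. We write $V=V(G)$ and $n=|V|$.

**Definition (TD set).** A set $D\subseteq V$ is a *total dominating set*, or *TD set*, if every vertex of $G$, including those in $D$, has a neighbor in $D$. The minimum size of a TD set is the *total domination number* $\gamma_t(G)$.

A superset of a TD set is a TD set. If $G$ has no isolated vertices, then $V$ is a TD set.

**Definition (trace, class, $k(D)$).** Let $D$ be a TD set. The *trace* of $v\in V\setminus D$ is $N(v)\cap D$, which is nonempty. The *classes* of $D$ are the classes of the partition of $V\setminus D$ by equality of traces. Their number is $k(D)$.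

**Example: the graph $G_6$.** Take vertices $x,y,c,c',s,m$ and edges
$$xy,\quad xc,\quad xc',\quad xm,\quad ys,\quad ym,\quad cm .$$
Let $D=\{x,y\}$. It is a TD set. The traces are $\{x\}$ for $c$ and $c'$, $\{y\}$ for $s$, and $\{x,y\}$ for $m$. The classes are $\{c,c'\},\{s\},\{m\}$, so $k(D)=3$.

The whole lecture turns on choosing a TD set $D$ with as many classes as possible and then studying how $D$ and its classes must look. Here is what the number $k(D)$ is for.

**Definition (locating).** A TD set $D$ is a *locating-total dominating set* if $N(u)\cap D\ne N(v)\cap D$ for all distinct $u,v\in V\setminus D$. The minimum size of such a set is $\gamma_t^L(G)$, the *location-total domination number*.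

In our language, $D$ is locating exactly when all its classes are singletons, that is, when $k(D)=n-|D|$.

**Lemma 1.** For every TD set $D$, $\ \gamma_t^L(G)\le n-k(D)$.

**Proof.** Choose one representative in each class, and let $D^*$ be the complement of the set of representatives. Then $D^*\supseteq D$, so $D^*$ is a TD set. The representatives have distinct traces on $D$, hence distinct traces on the larger set $D^*$. So $D^*$ is locating, and $|D^*|=n-k(D)$. $\blacksquare$

A locating set $D$ of minimum size has $k(D)=n-\gamma_t^L(G)$. So Lemma 1 shows that the maximum of $k(D)$ over all TD sets is exactly $n-\gamma_t^L(G)$. Bounding $\gamma_t^L$ from above by $\frac23n$ is the same as finding a TD set with $n\le 3k(D)$.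

## 2. Twins and the two-thirds bound

**Definition (twins).** Two distinct vertices $u,v$ are *twins* if $N(u)=N(v)$ or $N[u]=N[v]$. A graph is *twin-free* if it has no twins.

We use this criterion throughout:
$$u,v \text{ are twins}\iff \text{every } x\notin\{u,v\}\text{ is adjacent to both or to neither of } u,v. \tag{1}$$
Indeed, the right-hand side says $N(u)\setminus\{v\}=N(v)\setminus\{u\}$. If $uv$ is not an edge this is $N(u)=N(v)$, and if $uv$ is an edge it is $N[u]=N[v]$.

A result of Cockayne et al. says that a connected graph of order $n\ge3$ has $\gamma_t(G)\le\frac23n$. The conjecture treated here asks whether the same bound holds for the locating version when there are no twins. It does.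

**Theorem 1.** If $G$ is a twin-free graph of order $n\ge 1$ without isolated vertices, then $\gamma_t^L(G)\le\frac23n$.

We will also prove that the bound is sharp for every order (Theorem 2, Section 8), and a version with twins allowed (Theorem 3, Section 9) that contains both Theorem 1 and the bound of Cockayne et al. The proofs do not use that bound.

**Twins must be excluded.** In the star $K_{1,h}$ with $h\ge3$, every TD set contains the center. Two leaves outside $D$ have the same trace, so a locating set omits at most one leaf. Hence $\gamma_t^L\ge h=n-1>\frac23n$.

**Short paths.** The path $P_n=1,2,\dots,n$ with $n\ge4$ is twin-free. Consecutive vertices $i,i+1$ are told apart by $i-1$ or by $i+2$, at least one of which exists. If $i<j$ are nonadjacent with $N(i)=N(j)$, then $j-1\in N(i)$ forces $j=i+2$. Moreover $i-1$ and $j+1$ cannot exist, so $n=3$.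

* For $P_4$ the set $\{2,3\}$ locates: $1$ has trace $\{2\}$ and $4$ has trace $\{3\}$. So $\gamma_t^L=2\le\frac83$.
* For $P_5$ the vertices $2$ and $4$ are forced, being the only neighbors of the leaves. They are nonadjacent, so a third vertex is needed. The set $\{2,3,4\}$ locates, so $\gamma_t^L=\gamma_t=3\le\frac{10}3$.
* For $P_6$ the vertices $2$ and $5$ are forced; $2$ needs $1$ or $3$, and $5$ needs $4$ or $6$. The set $\{2,3,4,5\}$ locates, so $\gamma_t^L=\gamma_t=4=\frac23\cdot 6$: equality.

**Back to $G_6$.** Its open neighborhoods are
$$N(c)=\{x,m\},\ N(c')=\{x\},\ N(s)=\{y\},\ N(m)=\{x,y,c\},\ N(x)=\{y,c,c',m\},\ N(y)=\{x,s,m\}.$$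
These are distinct, and one checks directly that the closed ones
$$\{c,x,m\},\ \{c',x\},\ \{s,y\},\ \{m,x,y,c\},\ \{x,y,c,c',m\},\ \{y,x,s,m\}$$
are distinct too. So $G_6$ is twin-free. Lemma 1 with $D=\{x,y\}$ gives $\gamma_t^L\le 6-3=3$. No TD set of size $2$ is locating, because four outside vertices would need four distinct nonempty subsets of a $2$-set. So $\gamma_t^L(G_6)=3$.

## 3. The wheel: a smallest TD set can be a bad choice

A sensible first attempt is to take $D$ to be a TD set of minimum size and apply Lemma 1. The wheel shows that this fails.

Let $G$ be a hub $x$ joined to all vertices of a cycle $1,2,\dots,m$ with $m\ge6$, so $n=m+1$. It is twin-free. Indeed, $i$ and $i+1$ are told apart by $i-1$. Two nonadjacent rim vertices have different pairs of rim neighbors, because $m\ne4$. The hub is adjacent to all $m-1\ge5$ rim vertices other than a given one, while that one has only two rim neighbors.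

A TD set of size $2$ is an edge. Two consecutive rim vertices have only four rim vertices in their joint neighborhood, so they do not form a TD set. Hence the minimum TD sets are the sets $\{x,i\}$. Their classes are $\{i-1,i+1\}$ and the set of the remaining rim vertices. So $k=2$, and Lemma 1 gives only $n-2=m-1$, which exceeds $\frac23(m+1)$ as soon as $m>5$.

A slightly larger $D$ does much better. For $m=6$ and $D=\{x,1,3\}$ the vertices $2,4,5,6$ have traces $\{x,1,3\},\{x,3\},\{x\},\{x,1\}$, so $k(D)=4$.

Hence the first priority must be to maximize $k(D)$; keeping $D$ small can only be the second priority. We now collect two tools that hold for arbitrary TD sets.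

## 4. The core of a TD set

Which vertices of $D$ are really needed to keep the classes apart?

**Definition (core).** Let $D$ be a TD set. A *core* of $D$ is an inclusion-minimal set $R\subseteq D$ such that

* (a) $N(v)\cap R\neq\emptyset$ for all $v\in V\setminus D$;
* (b) $N(v)\cap R\ne N(v')\cap R$ whenever $v,v'\in V\setminus D$ lie in different classes of $D$.

Cores exist, since $D$ itself satisfies (a) and (b). Vertices in the same class agree on $D$, so they agree on $R$.

**Example.** For $P_6$ and $D=\{2,3,4,5\}$, the traces of $1$ and $6$ are $\{2\}$ and $\{5\}$. Condition (a) forces $R=\{2,5\}$. The vertices $3,4$ are in $D$ only for the sake of total domination.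

**Lemma 2.** Let $R$ be a core of a TD set $D$ with $k$ classes. Then $|R|\le k$, and every $r\in R$ has a neighbor in $V\setminus D$.

**Proof.** Let $\mathcal F$ consist of $\emptyset$ and the sets $N(v)\cap R$, $v\in V\setminus D$. There is one such set per class. They are distinct by (b) and nonempty by (a), so $|\mathcal F|=k+1$.

*Each $r\in R$ labels an edge.* By minimality, $R\setminus\{r\}$ violates (a) or (b). If it violates (a), some $v\in V\setminus D$ has $N(v)\cap R=\{r\}$, and the members $\emptyset$ and $\{r\}$ of $\mathcal F$ have symmetric difference $\{r\}$. If it violates (b), there are $v,v'$ in different classes whose traces on $R$ agree off $r$. They differ on $R$, so their symmetric difference is exactly $\{r\}$. In either case, fix one such pair of members of $\mathcal F$ and make it an edge with label $r$ of a graph on the vertex set $\mathcal F$. Edges with distinct labels are distinct, because the symmetric difference of the ends determines the label. So the graph has exactly $|R|$ edges.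

*The graph is a forest.* Suppose it had a cycle $A_1A_2\cdots A_\ell A_1$. The mod-$2$ sum of the symmetric differences $A_1\triangle A_2,\ A_2\triangle A_3,\dots,A_\ell\triangle A_1$ is $\emptyset$, since each $A_i$ occurs twice. But these symmetric differences are the singletons of the distinct labels on the cycle, so the sum is also the nonempty set of those labels. This is a contradiction.

A forest on $k+1$ vertices has at most $k$ edges, so $|R|\le k$. Finally, one end of the edge labelled $r$ contains $r$. That end is not $\emptyset$, so it equals $N(v)\cap R$ for some $v\in V\setminus D$, and $v$ is a neighbor of $r$. $\blacksquare$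

## 5. Private partners in the core

Let $R$ be a core of $D$ and $U=D\setminus R$. The vertices of $U$ do not serve to separate classes. If none of them can be dropped, each must be the only $D$-neighbor of something. We would like that something to lie in $R$. The one obstruction is a pair of vertices of $U$ that dominate only each other, and the next lemma breaks up such a pair.

**Lemma 3 (swap).** Let $R$ be a core of a TD set $D$. Let $\{a,b\}$ be the vertex set of a $K_2$-component of $G[D]$ with $a,b\notin R$, and let $z\in V\setminus D$ be a neighbor of $a$. Put $D'=(D\setminus\{b\})\cup\{z\}$. Then $R\subseteq D'$, $|D'|=|D|$, $D'$ is a TD set, $N(b)\cap R=\emptyset$, and $G[D']$ has fewer $K_2$-components than $G[D]$.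

**Proof.** The first two assertions are clear. Since $N(b)\cap D=\{a\}$ and $a\notin R$, we have $N(b)\cap R=\emptyset$.

*$D'$ is a TD set.* Vertices of $V\setminus D$, including $z$, have neighbors in $R\subseteq D'$. The vertex $a$ has the neighbor $z$, and $b$ has the neighbor $a$. A vertex $v\in D\setminus\{a,b\}$ has a neighbor in $D$, and this neighbor is not $b$ because $N(b)\cap D=\{a\}$; so it lies in $D'$.

*Fewer $K_2$-components.* The vertex $z$ is adjacent to $a$ and to some $r\in R$, and $r\ne a$. So the component of $G[D']$ containing $a$ and $z$ has at least three vertices. Hence every $K_2$-component of $G[D']$ lies in $D'\setminus\{a,z\}=D\setminus\{a,b\}$. It is also a component of $G[D]$: passing from $D'$ to $D$ removes $z$ and adds only $b$, and $b$ has no neighbor in $D\setminus\{a\}$. On the other hand, $\{a,b\}$ is a $K_2$-component of $G[D]$ that is not one of $G[D']$. $\blacksquare$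

**Lemma 4 (private partners).** Let $R$ be a core of a TD set $D$ and $U=D\setminus R$. Suppose that

* ($\alpha$) for every $u\in U$, the set $D\setminus\{u\}$ is not a TD set;
* ($\beta$) no $K_2$-component of $G[D]$ is disjoint from $R$.

Then every $u\in U$ has a neighbor $w(u)\in R$ with $N(w(u))\cap D=\{u\}$. Consequently $|U|\le|R|$, and distinct $u,u'\in U$ satisfy $w(u)\in N(u)$, $w(u)\notin N(u')$; in particular $N(u)\cap R\ne N(u')\cap R$.

**Proof.** Let $u\in U$. By ($\alpha$) some vertex $w$ has no neighbor in $D\setminus\{u\}$. It has a neighbor in $D$, so $N(w)\cap D=\{u\}$. Every vertex of $V\setminus D$ has a neighbor in $R$, and $u\notin R$. So $w\notin V\setminus D$, that is, $w\in D$.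

If $w\in R$, put $w(u)=w$. Suppose $w\in U$. The same argument applied to $w$ gives $w'\in D$ with $N(w')\cap D=\{w\}$. Then $w'\in N(w)\cap D=\{u\}$, so $w'=u$. Thus $N(u)\cap D=\{w\}$ and $N(w)\cap D=\{u\}$, so $\{u,w\}$ is the vertex set of a $K_2$-component of $G[D]$ disjoint from $R$. This contradicts ($\beta$).

Since $u$ is the only neighbor of $w(u)$ in $D$, no other $u'\in U$ is adjacent to $w(u)$. So $w$ is injective, and the last statement follows. $\blacksquare$

## 6. The extremal set, and the case of singleton classes

From here to the end of Section 7, $G$ is twin-free without isolated vertices and $n\ge1$. TD sets exist. Choose a TD set $D$ such that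

* (i) $k:=k(D)$ is maximum;
* (ii) subject to (i), $|D|$ is minimum;
* (iii) subject to (i) and (ii), the number of $K_2$-components of $G[D]$ is minimum.

By Lemma 1, Theorem 1 follows once we show
$$n\le 3k. \tag{2}$$

Fix a core $R$ of $D$ and let $U=D\setminus R$.

**Lemma 5.** $D$ and $R$ satisfy ($\alpha$) and ($\beta$) of Lemma 4.

**Proof.** *Condition ($\alpha$): criteria (i) and (ii) forbid dropping $u$.* Suppose $u\in U$ and $D\setminus\{u\}$ is a TD set. It contains $R$, so the vertices of $V\setminus D$ still have at least $k$ distinct traces on it, and $k(D\setminus\{u\})\ge k$. If the inequality is strict, this contradicts (i); if equality holds, it contradicts (ii).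

*Condition ($\beta$): criterion (iii) forbids isolated pairs.* Suppose $\{a,b\}$ is the vertex set of a $K_2$-component of $G[D]$ disjoint from $R$. Since $a,b$ are not twins, (1) gives, after exchanging the names $a,b$ if necessary, a neighbor $z\notin\{a,b\}$ of $a$. As $\{a,b\}$ is a component of $G[D]$, $z\in V\setminus D$. Let $D'=(D\setminus\{b\})\cup\{z\}$ as in Lemma 3. We claim $k(D')\ge k$. We have
$$V\setminus D'=\bigl(V\setminus(D\cup\{z\})\bigr)\cup\{b\}.$$
At least $k-1$ classes of $D$ have a vertex in $V\setminus(D\cup\{z\})$, since only the class of $z$ can be lost. Vertices in different classes have different traces on $R\subseteq D'$. All these vertices have nonempty trace on $R$, while $N(b)\cap R=\emptyset$, so $b$ contributes one more trace. Hence $k(D')\ge k$, and by (i) equality holds. Since $|D'|=|D|$ and $G[D']$ has fewer $K_2$-components, (iii) is contradicted. $\blacksquare$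

So Lemma 4 applies, and we have the vertices $w(u)\in R$ for $u\in U$.

**The easy case.** Suppose all classes of $D$ are singletons. Then $|V\setminus D|=k$. By Lemma 2, $|R|\le k$, and by Lemma 4, $|U|\le|R|\le k$. So $n=|R|+|U|+|V\setminus D|\le3k$, and (2) holds.

**Where this stops.** Classes with two or more vertices do occur at an extremal $D$. Take $G_6$ and $D=\{x,y\}$. By Section 2, $\gamma_t^L(G_6)=3$, so the maximum of $k$ is $6-3=3=k(D)$. No TD set has fewer than two vertices, and every TD set of size $2$ induces exactly one $K_2$-component. So $D$ satisfies (i), (ii), (iii), and it has the class $\{c,c'\}$. The count above says nothing about the size of such classes.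

Call a class *large* if it has at least two vertices. Let $L$ be the union of the large classes, $q$ their number, $S=V\setminus(D\cup L)$, and $p=|S|$. Then $S$ is the union of the singleton classes, and
$$k=p+q,\qquad n=|R|+|U|+|S|+|L| .$$
Since $|R|\le k$ and $|S|=p=k-q$, the bound (2) follows from
$$|U|+|L|-q\le k. \tag{3}$$
So $U$ and $L$ should be bounded together, not separately. The maximality (i) says that no TD set has more than $k$ classes. Therefore (3) will follow if we exhibit a *locating* TD set whose complement consists of $U$ and of all of $L$ except one vertex per large class. Such a set keeps the core $R$ and the singleton classes $S$, and it throws out $U$. We now check that it can be made to work.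

## 7. Exchanging $U$ for the large classes

**Lemma 6.** If $v\in L$ and $C$ is a large class, then $v$ is adjacent to all or to none of $C\setminus\{v\}$.

**Proof.** *Purpose: vertices of $L$ cannot separate members of a large class.* Suppose not, and consider the TD set $D\cup\{v\}$. Every class of $D$ still has a vertex outside $D\cup\{v\}$, because the class of $v$ has another member. Vertices in different classes of $D$ keep different traces. The set $C\setminus\{v\}$ splits into two nonempty parts with different traces. So $k(D\cup\{v\})\ge k+1$, contradicting (i). $\blacksquare$

**Lemma 7.** If $c\ne c'$ lie in the same large class, then $N(c)\cap S\ne N(c')\cap S$.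

**Proof.** *Purpose: $S$ alone locates the members of each large class; here twin-freeness enters.* By (1), some $v\notin\{c,c'\}$ is adjacent to exactly one of $c,c'$. Since $c,c'$ have the same trace, $v\notin D$. By Lemma 6, $v\notin L$. So $v\in S$. $\blacksquare$

In $G_6$, for instance, $m\in S$ separates $c$ from $c'$. Lemma 7 alone bounds a large class only by $|C|\le2^p$, which is far too weak for (3). The maximality of $k$ has to be used once more.

**The exchange set.** For a large class $C$ let $R_C$ be the common value of $N(c)\cap R$, $c\in C$. By Lemma 4, at most one $u\in U$ satisfies $N(u)\cap R=R_C$; call it $u_C$ if it exists. This is the only vertex of $U$ that $R$ might confuse with a vertex of $C$. We choose the vertex $z_C\in C$ that stays in the new set so as to remove this confusion.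

* If $u_C$ exists and some $c\in C$ satisfies $N(c)\cap S=N(u_C)\cap S$, let $z_C=c$. By Lemma 7 such a $c$ is unique.
* Otherwise let $z_C\in C$ be arbitrary.

Let $Z$ be the set of the $q$ vertices $z_C$ and put
$$D'=R\cup S\cup Z,\qquad V\setminus D'=U\cup(L\setminus Z).$$

**Step 1: $D'$ is a TD set.** Every vertex of $V\setminus D=S\cup L$ has a neighbor in $R$. Every $u\in U$ has the neighbor $w(u)\in R$. By Lemma 2, every $r\in R$ has a neighbor in $S\cup L$. If that neighbor is in $S$, it is in $D'$. If it lies in a large class $C$, then $r\in R_C$, so $r$ is adjacent to all of $C$ and in particular to $z_C\in Z$.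

**Step 2: $D'$ is locating.** Take two distinct vertices outside $D'$.

* If both are in $U$, say $u,u'$, they are separated by $w(u)\in R$ (Lemma 4).
* If both are in $L\setminus Z$ and in different classes, they are separated by $R$, by property (b) of a core.
* If both are in $L\setminus Z$ and in the same class, they are separated by $S$ (Lemma 7).
* Let $u\in U$ and $c\in C\setminus\{z_C\}$ for a large class $C$. If $N(u)\cap R\ne R_C$, they are separated by $R$. Otherwise $u=u_C$. By the choice of $z_C$, the only vertex of $C$ that can agree with $u_C$ on $S$ is $z_C$. Since $c\ne z_C$, they are separated by $S$.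

**Step 3: the count.** All vertices outside $D'$ have distinct traces, so $k(D')=|V\setminus D'|=|U|+|L|-q$. By (i) this is at most $k$, which is (3). With $|R|\le k$ from Lemma 2,
$$n=|R|+\bigl(|U|+|L|\bigr)+|S|\le k+(k+q)+p=3k .$$
This is (2). (Since $n\ge1$, it also shows $k\ge1$.) By Lemma 1, $\gamma_t^L(G)\le n-k\le\frac23n$. This proves Theorem 1. $\blacksquare$

## 8. Extremal graphs of every order

**Theorem 2.** For every $n\ge4$, the maximum of $\gamma_t^L(G)$ over twin-free graphs of order $n$ without isolated vertices is exactly $\lfloor 2n/3\rfloor$, and it is attained by a connected graph. (For $1\le n\le3$ there are no such graphs.)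

**Proof.** **Step 1: upper bound and orders up to $5$.** The upper bound is Theorem 1, because $\gamma_t^L$ is an integer. For the lower bound note that $\gamma_t^L\ge\gamma_t$. For $n=4,5$ take $P_4,P_5$; they are connected and twin-free, with $\gamma_t=2,3$ (Section 2; a TD set always has at least two vertices).

For $1\le n\le3$ the graphs without isolated vertices are $K_2$, $K_3$ and $P_3$. In $K_2$ and $K_3$ any two vertices have equal closed neighborhoods, and the two leaves of $P_3$ have equal open neighborhoods. So none of them is twin-free.

**Step 2: construction.** We build graphs in which every TD set needs two vertices out of every three. Let $n=3h+i$ with $h\ge2$ and $i\in\{0,1,2\}$. Take a connected graph $H$ of order $h$. For each $v\in V(H)$ add vertices $a_v,b_v$ and edges $va_v,\ a_vb_v$. Fix $v_0\in V(H)$. If $i=1$, add a vertex $x$ adjacent only to $v_0$. If $i=2$, add vertices $x,y$ and edges $v_0y,\ yx$. The result is connected of order $n$ and has no isolated vertices. (For $H=K_2$ and $i=0$ it is $P_6$.)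

**Step 3: lower bound.** Let $D$ be a TD set. It contains $a_v$, the only neighbor of $b_v$. It contains $b_v$ or $v$, the neighbors of $a_v$. So it has at least two vertices in each of the $h$ disjoint sets $\{v,a_v,b_v\}$. If $i=2$, it also contains $y$, the only neighbor of $x$. Hence
$$\gamma_t^L\ge\gamma_t\ge 2h+\lfloor i/2\rfloor=\lfloor 2n/3\rfloor,$$
where the last equality holds because $2n/3=2h+2i/3$ and $\lfloor 2i/3\rfloor=0,0,1$ for $i=0,1,2$.

**Step 4: twin-freeness.** If $s,t$ are twins, then every neighbor of $s$ other than $t$ is a neighbor of $t$.

* Let $t$ be a twin of $a_v$. If $t\ne b_v$, then $b_v$ is adjacent to $t$; but the only neighbor of $b_v$ is $a_v\neq t$. So $t=b_v$. But $v$ is adjacent to $a_v$ and not to $b_v$. So $a_v$ has no twin.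
* For $i=2$, the vertex $y$ has no twin for the same reason: its only candidate is $x$, and $v_0$ is adjacent to $y$ and not to $x$.
* Let $t$ be a twin of $v\in V(H)$. Then $t\ne a_v$, since $a_v$ has no twin. So $a_v$ is adjacent to $t$, and $t=b_v$. But $H$ is connected with $h\ge2$, so $v$ has a neighbor in $H$, and this neighbor is not adjacent to $b_v$. So $v$ has no twin.
* The remaining vertices are the $b_v$ and, for $i\ge1$, $x$. They have degree $1$, they are pairwise nonadjacent, and their neighbors are pairwise distinct: $a_v$ for $b_v$, and $v_0$ or $y$ for $x$. Nonadjacent twins have equal open neighborhoods, so no two of these are twins. $\blacksquare$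

## 9. Weighting classes by twin sets

Suppose we allow twins and ask only that non-twins be separated.

**Theorem 3.** Let $G$ be a graph of order $n$ in which every component has order at least $3$. Then $G$ has a total dominating set $D$ with $|D|\le\frac23n$ such that any two distinct vertices outside $D$ with the same neighborhood in $D$ are twins in $G$.

*It implies Theorem 1.* In a twin-free graph without isolated vertices every component has order at least $3$, since the two vertices of a $K_2$-component are twins. The set $D$ of Theorem 3 is then locating. *It implies the bound of Cockayne et al.*, since a connected graph of order $n\ge3$ satisfies the hypothesis and $|D|\ge\gamma_t(G)$. *The component condition cannot be dropped*, since a TD set contains both vertices of every $K_2$-component; for $G=K_2$ this gives $|D|=2>\frac43$.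

**Definition (twin set, $\mu$, $f$, good).** A *twin set* is a set of pairwise twins. For a set $C$ of vertices let $\mu(C)$ be the maximum size of a twin set contained in $C$; so $\mu(\emptyset)=0$, and $\mu(C)\ge1$ if $C\ne\emptyset$. For a TD set $D$ let $f(D)=\sum_C\mu(C)$ over the classes $C$ of $D$. A TD set is *good* if any two distinct vertices outside it with the same trace are twins.

**Example.** In the star $K_{1,h}$ with $h\ge2$, let $D$ consist of the center and one leaf. The other $h-1$ leaves form one class, which is a twin set. So $D$ is good, $f(D)=h-1=n-2$, while $k(D)=1$.

**Lemma 8.** For every TD set $D$ there is a good set of size $n-f(D)$. If $D$ is good, then $f(D)=|V\setminus D|$.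

**Proof.** Take the complement $D^*$ of the union of one maximum twin set from each class. Then $D^*\supseteq D$ is a TD set of size $n-f(D)$. Two vertices outside $D^*$ with the same trace on $D^*$ have the same trace on $D$, so they lie in the same chosen twin set and are twins. If $D$ is good, each class is a twin set, so $\mu(C)=|C|$ for each class $C$. $\blacksquare$

If $G$ is twin-free, then $f(D)=k(D)$ and we are in the previous situation. We now rerun the proof with $f$ in place of $k$. It is worth noting in advance where the old argument breaks. In Lemma 6 we moved a vertex $v$ of a large class into $D$ at no cost. Now this may cost $1$, namely when it lowers $\mu$ of the class of $v$. And in Section 7, one vertex $z_C$ sufficed to deal with $u_C$, because distinct vertices of $C$ were separated. Now several vertices of $C$ that are twins of each other may all agree with $u_C$. The first problem is repaired by keeping spare twins in the new set, the second by keeping $u_C$ itself.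

**Proof of Theorem 3.** All components have order at least $3$, so there are no isolated vertices and TD sets exist. Choose a TD set $D$ such that

* (i) $f:=f(D)$ is maximum;
* (ii) subject to (i), $|D|$ is minimum;
* (iii) subject to (i) and (ii), the number of $K_2$-components of $G[D]$ is minimum.

By Lemma 8 it suffices to show $n\le3f$.

Let $k$ be the number of classes of $D$. From now on, call a class $C$ *small* if $|C|=\mu(C)$, that is, if it is a twin set, and *large* otherwise. A large class has $|C|\ge2$. Let $S$ and $L$ be the unions of the small and of the large classes, $q$ the number of large classes, and $t$ the number of large classes with $\mu\ge2$. Every class contributes at least $1$ to $f$, and $t$ of them at least $2$, so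
$$f\ge k+t. \tag{4}$$

**Step 1: a vertex that is not needed for $\mu$ of its class splits no class.** Let $v\in V\setminus D$ lie in the class $C$, with $\mu(C\setminus\{v\})=\mu(C)$. We claim that for each class $C'$, $v$ is adjacent to all or to none of $C'\setminus\{v\}$.

The classes of the TD set $D\cup\{v\}$ are obtained by splitting each $C''\setminus\{v\}$, where $C''$ is a class of $D$, into its neighbors and its nonneighbors of $v$ (empty parts discarded). By (1), a twin set not containing $v$ is not split. So a maximum twin set of $C''\setminus\{v\}$ lies in one part, and $C''$ contributes at least $\mu(C''\setminus\{v\})$ to $f(D\cup\{v\})$. This number equals $\mu(C'')$: by hypothesis if $C''=C$, and trivially if $C''\not\ni v$. If both parts are nonempty, the other part contributes at least $1$ more. So a proper split of any $C'\setminus\{v\}$ would give $f(D\cup\{v\})\ge f+1$, contradicting (i).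

**Step 2: spare twins.** For each large $C$ fix a maximum twin set $T_C\subseteq C$ and a vertex $t_C\in T_C$. Let
$$P=\bigcup_{C\text{ large}}(T_C\setminus\{t_C\}).$$
Then
$$|P|+q=\sum_{C\text{ large}}\mu(C),\qquad |C\setminus P|=|C|-\mu(C)+1\ge2\ \text{ for } C \text{ large}. \tag{5}$$

**Step 3: $S\cup P$ separates non-twins of a large class.** This replaces Lemma 7. Let $C$ be large and let $c,c'\in C\setminus P$ be distinct and not twins. We claim $N(c)\cap(S\cup P)\ne N(c')\cap(S\cup P)$.

By (1) some $v\notin\{c,c'\}$ is adjacent to exactly one of $c,c'$, and $v\notin D$ because $c,c'$ have the same trace. If $v\in S\cup P$, we are done. Otherwise $v\in C'\setminus P$ for a large class $C'$. Since $v$ properly splits $C\setminus\{v\}$, Step 1 gives $\mu(C'\setminus\{v\})<\mu(C')$. So $v$ lies in every maximum twin set of $C'$, in particular in $T_{C'}$. As $v\notin P$, we get $v=t_{C'}$. Also $|C'|\ge2$ gives $\mu(C'\setminus\{v\})\ge1$, hence $\mu(C')\ge2$. Pick $t'\in T_{C'}\setminus\{v\}\subseteq P$. Since $c,c'\notin P$, we have $t'\notin\{c,c'\}$. Now $t'$ is a twin of $v$, and $c,c'\notin\{v,t'\}$. So by (1), $t'$ is adjacent to exactly the same ones among $c,c'$ as $v$, that is, to exactly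 one of them. And $t'\in P$.

**Step 4: core and private partners.** Let $R$ be a core of $D$ and $U=D\setminus R$. By Lemma 2, $|R|\le k$ and every $r\in R$ has a neighbor in $V\setminus D$. We verify ($\alpha$) and ($\beta$) of Lemma 4.

*Condition ($\alpha$).* Suppose $u\in U$ and $D\setminus\{u\}$ is a TD set. Vertices of $V\setminus D$ in the same class of $D$ have the same trace on $D\setminus\{u\}$. Vertices in different classes are separated by $R\subseteq D\setminus\{u\}$. So the classes of $D\setminus\{u\}$ are the classes of $D$, with $u$ either added to one of them or forming a new class. Hence $f(D\setminus\{u\})\ge f$, contradicting (i) or (ii).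

*Condition ($\beta$).* Suppose $\{a,b\}$ is the vertex set of a $K_2$-component of $G[D]$ disjoint from $R$. The component of $G$ containing it has order at least $3$. So, after exchanging names if necessary, $a$ has a neighbor $z\notin\{a,b\}$, and $z\in V\setminus D$ because $\{a,b\}$ is a component of $G[D]$. Let $D'=(D\setminus\{b\})\cup\{z\}$ as in Lemma 3. We show $f(D')\ge f$.

Consider the vertices of $V\setminus(D\cup\{z\})$. Those in different classes of $D$ are separated by $R\subseteq D'$. Those in the same class of $D$ agree on $D\setminus\{b\}$, so they can be separated only by $z$. By (1), $z$ splits no twin set that avoids $z$. So each class $C$ of $D$ contributes at least $\mu(C\setminus\{z\})$ to $f(D')$. This is $\mu(C)$ if $z\notin C$, and at least $\mu(C)-1$ if $z\in C$. Altogether these classes contribute at least $f-1$. Finally, $b\notin D'$ has empty trace on $R$, unlike every other vertex outside $D'$. So $\{b\}$ is a class of $D'$, contributing $1$. Hence $f(D')\ge f$, and equality holds by (i). By Lemma 3, $|D'|=|D|$ and $G[D']$ has fewer $K_2$-components, contradicting (iii).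

So Lemma 4 gives $w(u)\in R$ with $N(w(u))\cap D=\{u\}$ for every $u\in U$, and distinct vertices of $U$ have different neighborhoods in $R$.

**Step 5: the exchange set.** For $C$ large let $R_C$ be the common value of $N(c)\cap R$, $c\in C$. At most one $u\in U$, denoted $u_C$, satisfies $N(u)\cap R=R_C$. Let $U_0$ be the set of those $u_C$ (when they exist) with $C$ large and $\mu(C)\ge2$. Then $|U_0|\le t$.

Choose $z_C\in C\setminus P$ for each large $C$ as follows. If $\mu(C)=1$, then $C\cap P=\emptyset$ and no two vertices of $C$ are twins. So if $u_C$ exists, then by Step 3 at most one $c\in C$ has $N(c)\cap(S\cup P)=N(u_C)\cap(S\cup P)$; if there is such a $c$, let $z_C=c$. In all other cases choose $z_C\in C\setminus P$ arbitrarily. Let $Z=\{z_C:C\text{ large}\}$ and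
$$D'=R\cup U_0\cup S\cup P\cup Z,\qquad V\setminus D'=(U\setminus U_0)\cup\bigl(L\setminus(P\cup Z)\bigr).$$

**Step 6: $D'$ is a TD set.** Vertices of $V\setminus D$ have neighbors in $R$, and each $u\in U$ has the neighbor $w(u)\in R$. Each $r\in R$ has a neighbor in $S\cup L$. If this neighbor is in $S$, it is in $D'$. If it is in a large class $C$, then $r\in R_C$, so $r$ is adjacent to all of $C$ and hence to $z_C$.

**Step 7: $D'$ is good.** Take two distinct vertices outside $D'$.

* If both are in $U\setminus U_0$, say $u,u'$, they are separated by $w(u)$.
* If both are in $L\setminus(P\cup Z)$ and in different classes, they are separated by $R$.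
* If both are in $L\setminus(P\cup Z)$ and in the same class, they are twins or are separated by $S\cup P$ (Step 3).
* Let $u\in U\setminus U_0$ and $c\in C\setminus(P\cup Z)$ with $C$ large. If $N(u)\cap R\ne R_C$, they are separated by $R$. Otherwise $u=u_C$. Since $u\notin U_0$, we have $\mu(C)=1$. By the choice of $z_C$, no vertex of $C$ other than $z_C$ agrees with $u_C$ on $S\cup P$. Since $c\ne z_C$, they are separated by $S\cup P$.

So two vertices outside $D'$ with the same trace are twins.

**Step 8: the count.** The sets $P$ and $Z$ are disjoint subsets of $L$, and $|Z|=q$. By (i), Lemma 8 and (5),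
$$f\ge f(D')=|V\setminus D'|\ge|U|-t+|L|-|P|-q=|U|+|L|-t-\sum_{C\text{ large}}\mu(C).$$
Since $|S|=\sum_{C\text{ small}}\mu(C)$ and $|R|\le k$, we get from (4)
$$n=|R|+\bigl(|U|+|L|\bigr)+|S|\le k+\Bigl(f+t+\sum_{C\text{ large}}\mu(C)\Bigr)+\sum_{C\text{ small}}\mu(C)=(k+t)+2f\le3f .$$
By Lemma 8, $G$ has a good set of size $n-f\le\frac23n$. $\blacksquare$
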